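\title{A finite non-Hamiltonian algebra $A$ with $\mathbf{HS}(A^2)$ Abelian}

\begin{abstract}
Let $A$ be a finite algebra such that every homomorphic image of every subalgebra of $A^2$ is Abelian. We show that $A$ need not be Hamiltonian and need not generate an Abelian variety; a counterexample to both has $16$ elements. More generally, for every $m\ge 2$ we construct a non-Hamiltonian algebra $A_m$ with $2^{m+1}$ elements such that $\mathbf{HS}(A_m^k)$ is Abelian exactly when $k\le m-1$. The operations of $A_m$ are affine maps over the two-element field, and the proof is linear algebra.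
\end{abstract}

\section{The problem and the result}\label{sec:intro}

An algebra $B$ is a set with a family of finitary basic operations. Its \emph{term operations} are the operations obtained from the basic ones and the projections by composition, and a \emph{congruence} is an equivalence relation on $B$ that is compatible with all basic operations. The algebra $B$ is \emph{Abelian} if it satisfies the \emph{term condition}: for every $(n+1)$-ary term $t$, all $a,b\in B$ and all $\bar c,\bar d\in B^n$,
\[
t(a,\bar c)=t(a,\bar d)\ \Longrightarrow\ t(b,\bar c)=t(b,\bar d).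
\]
In words, whether $t(x,\bar c)$ and $t(x,\bar d)$ agree does not depend on $x$. A class of algebras is Abelian if all of its members are. We write $\mathbf H$, $\mathbf S$, $\mathbf P$ for closure under homomorphic images, subalgebras and direct products. Thus $\mathbf{HS}(A^k)$ is the class of homomorphic images of subalgebras of $A^k$, and $\mathbf V(A)=\mathbf{HSP}(A)$ is the variety generated by $A$. An algebra is \emph{Hamiltonian} if each of its nonempty subalgebras is a block of some congruence.

The term condition passes to subalgebras, and it passes to products because it can be applied in each coordinate. It need not pass to quotients. The semigroup $(\{0,1,2,\dots\},+)$ is Abelian, since its term operations are sums $\sum_j k_jx_j$ and addition is cancellative. The map $n\mapsto\min(n,1)$ sends it onto $(\{0,1\},\max)$, where $\max(1,0)=\max(1,1)$ but $\max(0,0)\ne\max(0,1)$. So the difficulty in deciding whether $\mathbf V(A)$ is Abelian lies entirely in the operator $\mathbf H$.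

For finite $A$ the question reduces to finite powers. A failure of the term condition in a member of $\mathbf V(A)$ takes place in a subalgebra generated by finitely many elements, say $r$, and every $r$-generated member of $\mathbf V(A)$ is a homomorphic image of the algebra of $r$-ary term operations of $A$, which is a subalgebra of $A^{A^r}$. Hence $\mathbf V(A)$ is Abelian if and only if $\mathbf{HS}(A^k)$ is Abelian for every finite $k$, and one asks whether a single small exponent already decides the matter. The exponent $2$ is the natural candidate, and the Hamiltonian property is the natural companion, because $A$ is Abelian exactly when the diagonal is a block of a congruence of $A^2$ (Corollary~\ref{cor:block}). The following problem is posed in \cite{survey}.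

\medskip
\noindent\textbf{Problem.} \emph{Let $A$ be a finite algebra such that $\mathbf{HS}(A^2)$ is Abelian. Does it follow that $\mathbf V(A)$ is Abelian? Is $A$ necessarily Hamiltonian?}
\medskip

The first examples suggest a positive answer. If a group satisfies the term condition, then $t(x,y_1,y_2)=y_1xy_2$ has $t(1,c,1)=t(1,1,c)$, so $cb=bc$ for all $b,c$; the group then generates a variety of commutative groups, which are Abelian by cancellation, and all its subgroups are normal. If all basic operations of $A$ are unary, then every term depends on at most one variable, so $\mathbf V(A)$ is Abelian, and collapsing a subalgebra to a point is a congruence. The hypothesis of the Problem also has structural consequences in general: by a result of M.~Valeriote, if $\mathbf{HS}(A^2)$ is Abelian, then every strongly solvable congruence quotient of $A$ is strongly Abelian. (Neither this result nor these notions are used below.) Nevertheless both answers are negative.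

\begin{theorem}\label{thm:main}
For every $m\ge2$ there is an algebra $A_m$ with $2^{m+1}$ elements such that
\begin{enumerate}
\item[(i)] $A_m$ is not Hamiltonian;
\item[(ii)] $\mathbf{HS}(A_m^k)$ is Abelian for every $k$ with $1\le k\le m-1$;
\item[(iii)] $\mathbf{HS}(A_m^m)$ is not Abelian; in particular, $\mathbf V(A_m)$ is not Abelian.
\end{enumerate}
\end{theorem}

The $16$-element algebra $A_3$ answers both questions of the Problem in the negative, and each $A_m$ can be taken with finitely many basic operations (Proposition~\ref{prop:finite}). For $k\ge m$ we have $\mathbf{HS}(A^m)\subseteq\mathbf{HS}(A^k)$, since a subalgebra of $A^m$ is the image of its preimage under the projection $A^k\to A^m$. So $\mathbf{HS}(A_m^k)$ is Abelian if and only if $k\le m-1$, and the algebra $A_{k+1}$ shows that no fixed exponent $k$ suffices in either question. An exponent that grows with $|A|$ does suffice for the second question: Kiss and Valeriote \cite{KV} proved that a finite algebra $A$ is Hamiltonian if $\mathbf{HS}(A^A)$ is Abelian. By (i) and (ii), an exponent depending only on $|A|$ that guarantees the Hamiltonian property must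 exceed $m-1=\log_2|A|-2$ whenever $|A|=2^{m+1}$ with $m\ge2$.

The mechanism is a dimension count. The operations of $A_m$ act on an $m$-dimensional space $U$, and the linear part of each nontrivial operation has its values in a proper subspace of $U$. To verify the term condition in a quotient of a subalgebra of $A_m^k$, one needs an operation that does two jobs at once: it reproduces a given $k$-tuple of vectors, and it moves that tuple in a prescribed direction. A $k$-tuple spans at most $k$ dimensions, so for $k<m$ there is room for both jobs, and for $k=m$ a suitable tuple leaves no room. We define $A_m$ and prove (i) in Section~\ref{sec:algebra}, carry out the count by hand for a pair of vectors in Section~\ref{sec:example}, and prove (ii) and (iii) in Sections~\ref{sec:abelian} and~\ref{sec:nonabelian}.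

\section{The largest congruence that saturates a subset}\label{sec:saturate}

A \emph{unary polynomial} of an algebra $C$ is a map $g(\xi)=t(\xi,c_1,\dots,c_r)$, where $t$ is a term operation and the parameters $c_j$ lie in $C$. An equivalence relation on $C$ is a congruence if and only if it is preserved by all unary polynomials: every congruence is, and conversely the arguments of a basic operation can be changed one at a time. To show that two elements can be kept apart by a congruence that identifies two others, we use the following lemma, which takes the place of the chains in Maltsev's lemma on generated congruences.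

\begin{lemma}\label{lem:saturate}
Let $C$ be an algebra and $S\subseteq C$. Put $x\sim_S x'$ if $g(x)\in S\Leftrightarrow g(x')\in S$ for every unary polynomial $g$ of $C$. Then $\sim_S$ is a congruence, $S$ is a union of its blocks, and $\sim_S$ contains every congruence $\theta$ for which $S$ is a union of blocks.
\end{lemma}

\begin{proof}
The relation $\sim_S$ is an equivalence relation, and it is preserved by unary polynomials because these are closed under composition. Taking for $g$ the identity map shows that $S$ is a union of blocks. If $S$ is a union of $\theta$-blocks and $x\,\theta\,x'$, then $g(x)\,\theta\,g(x')$ for every $g$, so $g(x)\in S\Leftrightarrow g(x')\in S$.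
\end{proof}

\begin{corollary}\label{cor:block}
A nonempty set $B\subseteq C$ is a block of some congruence of $C$ if and only if $g(b)\in B$ implies $g(b')\in B$ for all $b,b'\in B$ and all unary polynomials $g$. In particular, a nonempty algebra $A$ is Abelian if and only if the diagonal $\{(a,a):a\in A\}$ is a block of a congruence of $A^2$.
\end{corollary}

\begin{proof}
The condition says that $b\sim_B b'$ for all $b,b'\in B$. If $B$ is a $\theta$-block, this holds because $\theta$ is contained in $\sim_B$. Conversely, if it holds, then $B$ is a union of blocks of $\sim_B$ that lies in one block, so it is a block. For the second statement, a unary polynomial of $A^2$ with parameters $(c_j,d_j)$ sends $(a,a)$ to $(t(a,\bar c),t(a,\bar d))$, so for the diagonal the condition is the term condition.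
\end{proof}

\section{The algebra $A_m$}\label{sec:algebra}

We want an algebra that is as Abelian as possible and has a subalgebra $B$ that is not a congruence block. The first wish is served by taking all operations to be affine maps of a vector space. For the second, Corollary~\ref{cor:block} asks for operations that map $B$ into $B$ when all arguments lie in $B$, but can leave $B$ once a parameter from outside $B$ is plugged in. We take for $B$ the nonzero vectors of a space $U$, allow affine maps that never take the value $0$, and add one more coordinate, whose only effect on $U$ is to shift the constant term.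

Fix $m\ge2$. Let $F=\mathbb F_2$, let $U=F^m$ with standard basis $e_1,\dots,e_m$, and let $\psi_1,\dots,\psi_m\in U^*$ be the coordinate functionals. All vector spaces are over $F$, so subtraction is addition. A \emph{projection onto} a subspace $N\le U$ is a linear map $\pi\colon U\to U$ with image $N$ that fixes every vector of $N$; one exists for every $N$. Let $A=U\times F$, and write $a=(\mu(a),\sigma(a))$ for $a\in A$.

\begin{definition}\label{def:T}
Let $\mathcal T$ be the set of all operations $t(x_1,\dots,x_n)$ on $A$, $n\ge1$, such that $\sigma(t(\bar x))=\sum_j\lambda_j\sigma(x_j)$ for some $\lambda_j\in F$ and one of the following holds.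
\begin{itemize}
\item $t$ is \emph{copying}: $\mu(t(\bar x))=\mu(x_j)$ for some fixed $j$.
\item $t$ is \emph{avoiding}: for some $f_j\in\operatorname{End}(U)$ and $\gamma,q_j\in U$,
\begin{equation}\label{eq:avoiding}
\mu(t(\bar x))=\gamma+\sum_j f_j(\mu(x_j))+\sum_j\sigma(x_j)q_j,\qquad \gamma\notin\sum_j\operatorname{im}f_j .
\end{equation}
\end{itemize}
The algebra $A_m$ is the set $A$ with the members of $\mathcal T$ as basic operations.
\end{definition}

We call $\mu(t)$ and $\sigma(t)$ the $\mu$-part and the $\sigma$-part of $t$, and in \eqref{eq:avoiding} we call $\gamma$ the \emph{constant} and the $f_j$ the \emph{linear parts}. The formula in \eqref{eq:avoiding} is the general affine map $A^n\to U$. On arguments with $\sigma(x_j)=0$ its values fill the coset $\gamma+\sum_j\operatorname{im}f_j$. This explains the name: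
\begin{equation}\label{eq:char}
\text{an affine map $A^n\to U$ satisfies \eqref{eq:avoiding} iff it has no zero on $(U\times\{0\})^n$.}
\end{equation}
The vectors $q_j$ are unrestricted, whereas the images of the $f_j$ must fit together into a proper subspace. To recognize avoiding operations we use the following test: \emph{if $N\le U$ is a subspace, $\gamma_0\notin N$, the constant lies in $\gamma_0+N$ and all linear parts have images in $N$, then \eqref{eq:avoiding} holds.} When we define an operation by giving only its $\mu$-part, its $\sigma$-part is $0$.

\begin{lemma}\label{lem:clone}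
The set $\mathcal T$ contains the projections and is closed under composition. Hence the term operations of $A_m$ are exactly the members of $\mathcal T$.
\end{lemma}

\begin{proof}
Projections are copying. Let $s=t(t_1,\dots,t_n)$ with $t,t_1,\dots,t_n\in\mathcal T$. Then $\sigma(s)=\sum_j\lambda_j\sigma(t_j)$ is a linear combination of the $\sigma$-coordinates of the variables. If $t$ is copying with $\mu(t)=\mu(x_j)$, then $\mu(s)=\mu(t_j)$ is of the same kind as that of $t_j$. Let $t$ be avoiding. Then $\mu(s)$ is a composition of affine maps, hence affine. On arguments with $\sigma=0$ each $t_j$ takes a value with $\sigma=0$, so $\mu(s)\ne0$ there by \eqref{eq:char} for $t$. By \eqref{eq:char} again, $s$ is avoiding.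
\end{proof}

Every $t\in\mathcal T$ is an affine map of the vector space $A$, say $t(x,\bar y)=t_0+\Lambda_0(x)+\Lambda_1(\bar y)$ with $\Lambda_0,\Lambda_1$ linear. The equation $t(a,\bar c)=t(a,\bar d)$ means $\Lambda_1(\bar c)=\Lambda_1(\bar d)$, which does not involve $a$. So $A_m$ and all subalgebras of its powers are Abelian, and only quotients are at stake in Theorem~\ref{thm:main}.

Three copying operations are used repeatedly:
\[
\alpha(x,y)=(\mu(x),\sigma(y)),\qquad \beta(x,y)=(\mu(x),\sigma(x)+\sigma(y)),\qquad \zeta(x)=(\mu(x),0).
\]
Subalgebras and congruences of the powers of an algebra, and the term operations of their quotients, depend only on the term operations of the algebra. So the next proposition allows us to replace $\mathcal T$ by a finite set of basic operations without affecting Theorem~\ref{thm:main}.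

\begin{proposition}\label{prop:finite}
The set $\mathcal T$ is generated under composition by $\alpha,\beta,\zeta$ and the finitely many operations
\[
h_{\gamma,f,g}(x,y,w_1,\dots,w_m)=\Bigl(\gamma+f(\mu(x))+g(\mu(y))+\sum_{l=1}^m\sigma(w_l)e_l,\ 0\Bigr),
\]
where $f,g\in\operatorname{End}(U)$ and $\gamma\notin\operatorname{im}f+\operatorname{im}g$.
\end{proposition}

\begin{proof}
Starting from $\zeta(x_1)$ and applying $\beta(\,\cdot\,,x_j)$ for the indices $j$ with $\lambda_j=1$, we obtain a term with any prescribed $\sigma$-part $\sum_j\lambda_j\sigma(x_j)$. The operation $\alpha$ combines the $\mu$-part of one term with the $\sigma$-part of another. Since projections supply the copying $\mu$-parts, it remains to generate the $\mu$-part \eqref{eq:avoiding}.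

Let $N=\sum_j\operatorname{im}f_j$, let $\pi$ be a projection onto $N$, and let $G_r=\gamma+\sum_{j\le r}f_j(\mu(x_j))$. Substituting $\zeta(x_1)$ for every $w_l$ removes the last sum in $h_{\gamma,f,g}$. In this way $h_{\gamma,f_1,0}$ yields $G_1$. Since $\pi f_j=f_j$, we have $G_r=(\gamma+\pi\gamma)+\pi(G_r)$, and so
\[
G_{r+1}=(\gamma+\pi\gamma)+\pi(G_r)+f_{r+1}(\mu(x_{r+1})).
\]
The operation $h_{\gamma+\pi\gamma,\,\pi,\,f_{r+1}}$ is among the generators, because its constant lies in $\gamma+N$ and its linear parts have images in $N$. By induction we obtain $G_n$. Finally apply $h_{\gamma+\pi\gamma,\,\pi,\,0}$ to a term with $\mu$-part $G_n$, substituting for $w_l$ a term with $\sigma$-part $\sum_j\psi_l(q_j)\sigma(x_j)$. The result has $\mu$-part $G_n+\sum_j\sigma(x_j)q_j$.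
\end{proof}

\begin{proposition}\label{prop:ham}
The set $B=\{(u,0):u\ne0\}$ is a subalgebra of $A_m$ that is not a block of any congruence. Hence $A_m$ is not Hamiltonian.
\end{proposition}

\begin{proof}
Let $t\in\mathcal T$ be applied to elements of $B$. The $\sigma$-part of the value is a linear combination of zeros. The $\mu$-part is nonzero: if $t$ is copying it is the $\mu$-part of an argument, and if $t$ is avoiding this is \eqref{eq:char}. So $B$ is a subalgebra.

Let $t(x,y)$ have $\mu$-part $e_1+\psi_1(\mu(x))e_2+\sigma(y)e_1$. Its linear part has image $\langle e_2\rangle\not\ni e_1$, so $t$ is avoiding. For the polynomial $g(\xi)=t(\xi,(0,1))=(\psi_1(\mu(\xi))e_2,0)$ and the elements $b=(e_1,0)$, $b'=(e_2,0)$ of $B$ we get $g(b)=(e_2,0)\in B$ and $g(b')=(0,0)\notin B$. By Corollary~\ref{cor:block}, $B$ is not a block.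
\end{proof}

\begin{remark}
Both ingredients of the definition are needed here. Without the condition on $\gamma$ in \eqref{eq:avoiding} the set $B$ would not be closed. Without a parameter with $\sigma=1$ it would be a block: in the subalgebra $U\times\{0\}$ the partition into $B$ and $\{(0,0)\}$ is a congruence, since avoiding operations take all their values in $B$ and copying operations act as projections.
\end{remark}

\section{A pair of vectors in dimensions three and two}\label{sec:example}

From now on $A=A_m$. An element $x\in A^k$ is written as a pair $(\mu(x),\sigma(x))\in U^k\times F^k$. Linear maps $f\in\operatorname{End}(U)$ and functionals $\psi\in U^*$ act on $U^k$ componentwise, so that $\psi\colon U^k\to F^k$. For $\varepsilon\in F^k$ and $p\in U$ let $\varepsilon\otimes p=(\varepsilon_1p,\dots,\varepsilon_kp)\in U^k$, and let $\mathbf 1=(1,\dots,1)$. An avoiding operation acts on $A^k$ by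
\begin{equation}\label{eq:power}
\mu(t(\bar x))=\mathbf 1\otimes\gamma+\sum_jf_j(\mu(x_j))+\sum_j\sigma(x_j)\otimes q_j ,
\end{equation}
and a linear part of rank one, $u\mapsto\psi(u)p$, contributes $\psi(\mu(x))\otimes p$.

Take $k=2$ and $m\in\{2,3\}$. Let $\tau$ be the projection onto $\langle e_2\rangle$ that kills the other basis vectors, and let $t(x,x')$ be the avoiding operation with $\mu$-part $e_1+\tau(\mu(x))+\sigma(x')e_1$. Consider the elements
\[
a=(\mathbf 1\otimes e_1,0),\quad w=(\mathbf 1\otimes e_1,\mathbf 1),\quad o=(0,0),\quad y=((e_1,e_1+e_2),0)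
\]
of $A^2$, and let $C$ be the subalgebra generated by $y$ and the diagonal elements. Then
\[
t(a,a)=a,\qquad t(a,w)=o,\qquad t(y,a)=y,\qquad t(y,w)=((0,e_2),0).
\]
So if $C/\theta$ is to be Abelian, then $a\,\theta\,o$ must force $y\,\theta\,((0,e_2),0)$: the shift by $\mathbf 1\otimes e_1$ has to be carried from the constant tuple $\mu(a)$ to the tuple $\mu(y)$. No operation transfers information from the $\mu$-coordinate to the $\sigma$-coordinate, where shifts are unrestricted. The difference between $a$ and $o$ must therefore be read by a linear part. The obvious candidate $e_1+\tau(\mu(x))+\psi_1(\mu(\xi))e_1$ is not avoiding, since its constant lies in $\langle e_1,e_2\rangle$.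

\emph{Dimension three.} Here we may go around through $e_3$. Let
\begin{align*}
\mu(h_1(\xi,x))&=e_1+\tau(\mu(x))+\psi_1(\mu(\xi))e_3,\\
\mu(h_2(\xi,x,x'))&=e_1+\tau(\mu(x))+\psi_1(\mu(\xi))(e_1+e_3)+\sigma(x')e_3 .
\end{align*}
Both are avoiding, because $e_1\notin\langle e_2,e_3\rangle$ and $e_1\notin\langle e_2,e_1+e_3\rangle$. The $\mu$-parts of the values are
\begin{align*}
h_1(o,y)&:\ (e_1,\ e_1+e_2), & h_1(a,y)&:\ (e_1+e_3,\ e_1+e_2+e_3),\\
h_2(o,y,w)&:\ (e_1+e_3,\ e_1+e_2+e_3), & h_2(a,y,w)&:\ (0,\ e_2).
\end{align*}
Hence $a\,\theta\,o$ gives $y=h_1(o,y)\,\theta\,h_1(a,y)=h_2(o,y,w)\,\theta\,h_2(a,y,w)=((0,e_2),0)$, as required. In $h_2$ the result of the first step is rebuilt with the term $\sigma(x')e_3$; putting $e_3$ into the constant instead would give the constant $e_1+e_3$, which is not allowed. (In this example one step is enough: take the constant $e_3$, shift by $\psi_1(\mu(\xi))e_1$, and correct with $\sigma(x')(e_1+e_3)$. This shortcut uses $\mathbf 1\in\sigma(C)$. The two-step argument uses only that the pattern $\psi_1(\mu(a)+\mu(o))$ of the shift lies in $\sigma(C)$, and this is the form in which we generalize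 it.)

\emph{Dimension two.} Now the linear parts of an avoiding operation have images in a common subspace of dimension at most one. Consider a polynomial $g(\xi)=t'(\xi,y,\text{diagonal elements})$ with $t'$ avoiding and with linear parts $f_0$ at $\xi$ and $f_1$ at $y$. For $\xi\in\{a,o\}$ only $y$ contributes a nonconstant tuple, so the two components of $\mu(g(\xi))$ differ by $f_1(e_2)$. If $\mu(g(\xi))$ is $(e_1,e_1+e_2)$ or $(e_1+e_2,e_1)$, then $f_1(e_2)=e_2$. This uses up the one available dimension, so $f_0(e_1)\in\langle e_2\rangle$, and exchanging $a$ and $o$ can only shift by $\mathbf 1\otimes e_2$. The tuple $(0,e_2)$ is out of reach.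

Section~\ref{sec:abelian} turns the first computation into a proof for arbitrary $C$, $\theta$ and $t$, and Section~\ref{sec:nonabelian} turns the second into a proof for all $m$.

\section{Exponents below $m$}\label{sec:abelian}

Throughout this section $1\le k\le m-1$, $C$ is a nonempty subalgebra of $A^k$ and $\theta$ is a congruence of $C$. We prove that $C/\theta$ is Abelian, which is part (ii) of Theorem~\ref{thm:main}.

\subsection*{Splitting $C$ and $\theta$}

The operations $\alpha,\beta,\zeta$ let us treat the two coordinates separately. Put $M=\mu(C)\subseteq U^k$ and $D=\sigma(C)\subseteq F^k$.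

\begin{lemma}\label{lem:split}
The set $D$ is a subspace of $F^k$, and $C=M\times D$. Define $u\approx u'$ on $M$ by $(u,0)\,\theta\,(u',0)$, and $s\equiv s'$ on $D$ by $(u,s)\,\theta\,(u,s')$ for all $u\in M$. These are equivalence relations, and
\begin{enumerate}
\item[(a)] $(u,s)\,\theta\,(u',s')$ if and only if $u\approx u'$ and $s\equiv s'$;
\item[(b)] if $s\equiv s'$ and $r\in D$, then $s+r\equiv s'+r$;
\item[(c)] if $u\approx u'$, $g\in\mathcal T$ and $\bar y$ is a tuple from $C$, then $\mu\bigl(g((u,0),\bar y)\bigr)\approx\mu\bigl(g((u',0),\bar y)\bigr)$.
\end{enumerate}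
\end{lemma}

\begin{proof}
Closure under $\zeta$ and $\beta$ shows that $D$ contains $0$ and is closed under addition, and closure under $\alpha$ gives $C=M\times D$. The relations $\approx$ and $\equiv$ inherit reflexivity, symmetry and transitivity from $\theta$.

(a) Let $(u,s)\,\theta\,(u',s')$. Applying $\zeta$ gives $u\approx u'$, and applying $\alpha((u'',0),\,\cdot\,)$ gives $(u'',s)\,\theta\,(u'',s')$ for every $u''\in M$. Conversely, if $u\approx u'$, then $\alpha(\,\cdot\,,(u,s))$ gives $(u,s)\,\theta\,(u',s)$, and $s\equiv s'$ gives $(u',s)\,\theta\,(u',s')$.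

(b) Apply $\beta(\,\cdot\,,(u,r))$ to $(u,s)\,\theta\,(u,s')$.

(c) The two values of $g$ are $\theta$-related; apply (a).
\end{proof}

The shifts that the $\sigma$-coordinates of elements of $C$ can produce in \eqref{eq:power} form the subspace
\[
D\otimes U=\{v\in U^k:\ \psi(v)\in D\ \text{ for all }\psi\in U^*\}.
\]
It contains $\varepsilon\otimes p$ for $\varepsilon\in D$ and $p\in U$, since $\psi(\varepsilon\otimes p)=\psi(p)\varepsilon$. It is invariant under every $f\in\operatorname{End}(U)$, since $\psi(f(v))=(\psi f)(v)$. Finally $v=\sum_l\psi_l(v)\otimes e_l$ for all $v\in U^k$, so every $v\in D\otimes U$ has the form $\sum_l\sigma(w_l)\otimes e_l$ with $w_1,\dots,w_m\in C$.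

\subsection*{Carrying a shift}

The next lemma generalizes the computation in dimension three, and it is the only place where $k\le m-1$ is used. To reproduce a tuple $y=(y_1,\dots,y_k)\in U^k$ as cheaply as possible, we put $y_1$ into the constant and let a linear part supply only the differences $y_i+y_1$. Let
\[
N_y=\operatorname{span}\{y_i+y_1:\ 1\le i\le k\}.
\]
This is allowed when $y_1\notin N_y$, and then we call $y$ \emph{reproducible}. If all components of $y$ lie in a coset $\gamma+N$ of a subspace $N$ with $\gamma\notin N$, then $N_y\subseteq N$ and $y_1\notin N$, so $y$ is reproducible.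

\begin{lemma}\label{lem:shift}
Let $y\in M$ be reproducible, let $u\approx u'$, and let $\varphi\in U^*$ be such that $\varepsilon=\varphi(u+u')$ lies in $D$. Then for all $v\in D\otimes U$ and $p\in U$ we have $y+v\in M$ and
\[
y+v\ \approx\ y+v+\varepsilon\otimes p .
\]
\end{lemma}

\begin{proof}
Let $L=\operatorname{span}\{y_1,\dots,y_k\}=N_y+\langle y_1\rangle$. Then $\dim L\le k\le m-1$, so $L\ne U$.

\emph{Case $p\notin L$.} Let $\tau$ be a projection onto $N_y$ and $\gamma'=y_1+\tau(y_1)$. For each $i$ we have $y_i=y_1+\tau(y_i+y_1)=\gamma'+\tau(y_i)$, that is, $y=\mathbf 1\otimes\gamma'+\tau(y)$. Define $h(\xi,\xi',x,w_1,\dots,w_m)$ by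
\[
\mu(h)=\gamma'+\varphi(\mu(\xi))p+\varphi(\mu(\xi'))p+\tau(\mu(x))+\sum_l\sigma(w_l)e_l .
\]
The variable $\xi$ reads the shift, and $\xi'$ serves to cancel the contribution of $\xi$ at the starting point. The constant lies in $y_1+N_y$ and the linear parts have images in $N_y+\langle p\rangle$. Moreover $y_1\notin N_y+\langle p\rangle$: we have $y_1\notin N_y$ because $y$ is reproducible, and $y_1\in N_y+p$ would give $p\in L$. So $h$ is avoiding. Choose $w_l\in C$ with $v=\sum_l\sigma(w_l)\otimes e_l$. The elements $X=(u,0)$, $X'=(u',0)$, $Y=(y,0)$ lie in $C$, and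
\begin{align*}
\mu(h(X,X,Y,\bar w))&=\mathbf 1\otimes\gamma'+\tau(y)+v=y+v,\\
\mu(h(X',X,Y,\bar w))&=y+v+\varphi(u+u')\otimes p=y+v+\varepsilon\otimes p .
\end{align*}
These are $\approx$-related by Lemma~\ref{lem:split}(c). Since some $p\notin L$ exists, the first line also shows that $y+v\in M$ for every $v\in D\otimes U$.

\emph{Case $p\in L$.} Choose $p'\in U\setminus L$; then also $p+p'\notin L$. Since $\varepsilon\in D$, the tuple $v+\varepsilon\otimes p'$ lies in $D\otimes U$, and the first case applies twice:
\[
y+v\ \approx\ y+v+\varepsilon\otimes p'\ \approx\ y+v+\varepsilon\otimes p'+\varepsilon\otimes(p+p')=y+v+\varepsilon\otimes p. \qedhere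
\]
\end{proof}

The hypothesis $\varepsilon\in D$ is what allows repeated use: after a shift we are again at a point of $y+D\otimes U$, which is rebuilt from the same $y$ by $\sigma$-terms, at no cost in dimension.

\subsection*{The term condition in $C/\theta$}

\begin{proposition}\label{prop:abelian}
Let $t(x_0,x_1,\dots,x_n)\in\mathcal T$, $a,b\in C$ and $\bar c,\bar d\in C^n$. If $t(a,\bar c)\,\theta\,t(a,\bar d)$, then $t(b,\bar c)\,\theta\,t(b,\bar d)$. Hence $C/\theta$ is Abelian.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:split}(a) we treat the two coordinates separately. Sums over $j$ run from $1$ to $n$.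

\emph{The $\sigma$-part.} Let $\sigma(t)=\lambda_0\sigma(x_0)+\sum_j\lambda_j\sigma(x_j)$. By hypothesis $\lambda_0\sigma(a)+\sum_j\lambda_j\sigma(c_j)\equiv\lambda_0\sigma(a)+\sum_j\lambda_j\sigma(d_j)$. Adding $\lambda_0(\sigma(a)+\sigma(b))\in D$ to both sides, by Lemma~\ref{lem:split}(b), replaces $a$ by $b$.

\emph{The $\mu$-part, $t$ copying.} If $\mu(t)=\mu(x_0)$, then both values at $b$ have $\mu$-part $\mu(b)$. If $\mu(t)=\mu(x_j)$ with $j\ge1$, then hypothesis and conclusion both read $\mu(c_j)\approx\mu(d_j)$.

\emph{The $\mu$-part, $t$ avoiding.} Let $\gamma$, $f_0,\dots,f_n$, $q_0,\dots,q_n$ be as in \eqref{eq:avoiding}, let $N=\operatorname{im}f_0+\dots+\operatorname{im}f_n$, so that $\gamma\notin N$, and put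
\[
u=\mu(t(a,\bar c)),\quad u'=\mu(t(a,\bar d)),\quad z=\mu(t(b,\bar c)),\quad z'=\mu(t(b,\bar d)).
\]
We know $u\approx u'$ and must show $z\approx z'$. The terms in $x_0$ cancel in $u+u'$ and in $z+z'$, so both equal $\delta=\nu+\eta_0$, where
\[
\nu=\sum_jf_j(\mu(c_j)+\mu(d_j))\in N^k,\qquad \eta_0=\sum_j(\sigma(c_j)+\sigma(d_j))\otimes q_j\in D\otimes U .
\]
The task is to carry the shift $\delta$ from $u$ to $z$. An operation with the identity as a linear part would do it at once, but no such operation is avoiding. We therefore fix a projection $\pi$ onto $N$ and split $\delta=\pi(\delta)+\eta$. The part $\pi(\delta)$ can be read by $\pi$, whose image lies in the subspace $N$ that $t$ already uses. The rest, $\eta$, comes from the $\sigma$-terms alone, which makes Lemma~\ref{lem:shift} applicable.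

\emph{Step 1: $z\approx z+\pi(\delta)$.} Since $\pi f_j=f_j$ for $0\le j\le n$,
\begin{align*}
\pi(u)&=\mathbf 1\otimes\pi\gamma+f_0(\mu(a))+\sum_jf_j(\mu(c_j))+\sigma(a)\otimes\pi q_0+\sum_j\sigma(c_j)\otimes\pi q_j,\\
z&=\mathbf 1\otimes\gamma+f_0(\mu(b))+\sum_jf_j(\mu(c_j))+\sigma(b)\otimes q_0+\sum_j\sigma(c_j)\otimes q_j .
\end{align*}
Adding these equations suggests the operation $g(\xi,x,x',x_1,\dots,x_n)$ with
\begin{align*}
\mu(g)={}&(\gamma+\pi\gamma)+\pi(\mu(\xi))+f_0(\mu(x))+f_0(\mu(x'))\\
&+\sigma(x)q_0+\sigma(x')\pi q_0+\sum_j\sigma(x_j)(q_j+\pi q_j),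
\end{align*}
for which $\mu(g((u,0),b,a,\bar c))=z$ and $\mu(g((u',0),b,a,\bar c))=z+\pi(u+u')$. Its constant lies in $\gamma+N$ and its linear parts $\pi,f_0,f_0$ have images in $N$, so $g$ is avoiding. Lemma~\ref{lem:split}(c) gives $z\approx z+\pi(\delta)$.

\emph{Step 2: $z'\approx z'+\eta$.} Let $\rho=1+\pi\in\operatorname{End}(U)$, so that $\eta=\rho(\delta)$. As $\rho$ vanishes on $N$, we have $\rho(\nu)=0$ and $\eta=\rho(\eta_0)\in D\otimes U$. Write $z'=y+v'$ with
\[
y=\mathbf 1\otimes\gamma+f_0(\mu(b))+\sum_jf_j(\mu(d_j)),\qquad v'=\sigma(b)\otimes q_0+\sum_j\sigma(d_j)\otimes q_j\in D\otimes U .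
\]
Here $y=\mu(t(\zeta(b),\zeta(d_1),\dots,\zeta(d_n)))\in M$, and the components of $y$ lie in $\gamma+N$, so $y$ is reproducible. For $1\le l\le m$ let $\varphi_l=\psi_l\rho\in U^*$ and $\varepsilon_l=\varphi_l(u+u')=\psi_l(\eta)$. Then $\varepsilon_l\in D$ and $\eta=\sum_l\varepsilon_l\otimes e_l$. Lemma~\ref{lem:shift}, applied with $\varphi=\varphi_l$, $p=e_l$ and $v=v'+\sum_{l'<l}\varepsilon_{l'}\otimes e_{l'}\in D\otimes U$ for $l=1,\dots,m$, yields
\[
z'=y+v'\ \approx\ y+v'+\varepsilon_1\otimes e_1\ \approx\ \cdots\ \approx\ y+v'+\eta=z'+\eta .
\]

Finally $z'+\eta=z+\delta+\eta=z+\pi(\delta)$, so the two steps give $z\approx z'$. The term operations of $C/\theta$ are induced by the members of $\mathcal T$, so $C/\theta$ satisfies the term condition.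
\end{proof}

\section{The exponent $m$}\label{sec:nonabelian}

For $k=m$ the proof of Lemma~\ref{lem:shift} breaks down exactly when the components of $y$ span $U$. We choose such a tuple and show that the conclusion of Proposition~\ref{prop:abelian} then fails. For a reproducible $y\in U^m$ whose components span $U$, the space $N_y$ is a hyperplane, and an avoiding operation that produces the differences $y_i+y_1$ has no further direction at its disposal.

\begin{proposition}\label{prop:nonabelian}
The class $\mathbf{HS}(A_m^m)$ is not Abelian.
\end{proposition}

\begin{proof}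
Let $N=\langle e_2,\dots,e_m\rangle$ and let $f$ be the projection onto $N$ with $f(e_1)=0$. Let $t(x,x')$ have $\mu$-part $e_1+f(\mu(x))+\sigma(x')e_1$; it is avoiding because $e_1\notin N$. In $A^m$ let
\[
a=(\mathbf 1\otimes e_1,0),\qquad w=(\mathbf 1\otimes e_1,\mathbf 1),\qquad o=(0,0),\qquad y=((y_1,\dots,y_m),0),
\]
where $y_1=e_1$ and $y_i=e_1+e_i$ for $i\ge2$. Let $d_1,\dots,d_r$ be all the diagonal elements of $A^m$, among them $a,w,o$, and let $C$ be the subalgebra generated by $y,d_1,\dots,d_r$. Since $e_1+f(y_i)=y_i$ for all $i$,
\[
t(a,a)=a,\qquad t(a,w)=o,\qquad t(y,a)=y,\qquad t(y,w)=(\mu(y)+\mathbf 1\otimes e_1,0).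
\]
Let $S=\{x\in C:\ \mu(x)=\mu(y)+\mathbf 1\otimes p\ \text{ for some }p\in N\}$ and let $\theta$ be the congruence $\sim_S$ of Lemma~\ref{lem:saturate}. Then $t(y,a)\in S$, and $t(y,w)\notin S$ because $e_1\notin N$. As $S$ is a union of $\theta$-blocks, $t(y,a)$ and $t(y,w)$ are not $\theta$-related. We show that $a\,\theta\,o$, that is, $t(a,a)\,\theta\,t(a,w)$; then the term condition fails in $C/\theta$.

Let $g$ be a unary polynomial of $C$. We must show that $g(a)\in S$ if and only if $g(o)\in S$. The parameters of $g$ are values of terms at the generators, so by Lemma~\ref{lem:clone} we have $g(\xi)=t'(\xi,y,d_1,\dots,d_r)$ with $t'\in\mathcal T$.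

Let $t'$ be copying. If it copies $y$ or some $d_j$, then $\mu(g(a))=\mu(g(o))$, and membership in $S$ depends only on the $\mu$-part. If it copies $\xi$, then $\mu(g(a))$ and $\mu(g(o))$ are constant tuples. The first two components of $\mu(x)$ differ by $e_2$ for $x\in S$, so neither $g(a)$ nor $g(o)$ lies in $S$.

Let $t'$ be avoiding, with linear parts $f_0$ at $\xi$ and $f_1$ at $y$, and let $N^*$ be the sum of the images of all its linear parts. Then $N^*\ne U$, since $N^*$ does not contain the constant of $t'$. In \eqref{eq:power} each diagonal element contributes a constant tuple, and $\sigma(a)=\sigma(o)=\sigma(y)=0$. Hence there is $\kappa\in U$ with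
\[
\mu(g(\xi))=\mathbf 1\otimes\kappa+f_0(\mu(\xi))+f_1(\mu(y))\qquad\text{for }\xi\in\{a,o\}.
\]
Suppose $g(\xi)\in S$ for one $\xi\in\{a,o\}$, and let $i\ge2$. Add components $i$ and $1$ of $\mu(g(\xi))$. Since $\mu(\xi)$ is a constant tuple, the formula gives $f_1(y_i+y_1)=f_1(e_i)$, while membership in $S$ gives $y_i+y_1=e_i$. Thus $f_1(e_i)=e_i$ for $i\ge2$, and $N\subseteq\operatorname{im}f_1\subseteq N^*\subsetneq U$. Since $N$ is a hyperplane, $N^*=N$, and therefore $f_0(e_1)\in N$. Now $\mu(g(a))+\mu(g(o))=\mathbf 1\otimes f_0(e_1)$, so both $g(a)$ and $g(o)$ lie in $S$.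
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algebra $A_m$ of Definition~\ref{def:T} has $|U\times F|=2^{m+1}$ elements. Part (i) is Proposition~\ref{prop:ham}, part (ii) is Proposition~\ref{prop:abelian}, and part (iii) is Proposition~\ref{prop:nonabelian} together with $\mathbf{HS}(A_m^m)\subseteq\mathbf V(A_m)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KV}
Kiss and Valeriote, \emph{Abelian algebras and the Hamiltonian property}, J. Pure Appl. Algebra, 1993.

\bibitem{survey}
\emph{Problems and results in tame congruence theory. A survey of the '88 Budapest Workshop}, \texttt{https://github.com/lclem/bibliographer}.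

\end{thebibliography}
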